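# Powers of averaged unitary operators: a locally compact group on which they do not decay

## 1. Three theorems on the powers of $P_\mu$

**Theorem 1 (counterexample).** For every $\varepsilon>0$ there are

* a second countable, totally disconnected locally compact group $G$ which is an increasing union of compact open subgroups,
* a purely atomic adapted probability measure $\mu$ on $G$ with $N_\mu=G$ (so $G/N_\mu$ is trivial and $\mu$ is almost aperiodic),
* a continuous unitary representation $\pi$ of $G$ without nonzero invariant vectors (so $E_\mu=0$),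
* and a unit vector $v_0$ with $\|P_\mu^n v_0\|\ge 1-\varepsilon$ for all $n$.

Hence $P_\mu^n-\pi(a)^nE_\mu=P_\mu^n\not\to 0$ strongly, for every $a\in G$. Moreover, for this $(G,\mu)$ with $\varepsilon<1$, the strong convergence $P_\mu^n-\pi(a)^nE_\mu\to0$ fails for some nontrivial irreducible $\pi$.

Let us unpack this. Throughout, $G$ is a locally compact Hausdorff group and $\mu$ is a regular probability measure on $G$. We assume that $\mu$ is **adapted**: the closed subgroup generated by $\operatorname{supp}\mu$ is $G$. For a continuous unitary representation $\pi$ of $G$ on a Hilbert space $\mathfrak H$, the **$\mu$-average** is the operator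
$$P_\mu=\int_G\pi(g)\,\mu(dg),\qquad \langle P_\mu x,y\rangle=\int_G\langle\pi(g)x,y\rangle\,\mu(dg).$$
It is a contraction. Let $N_\mu$ be the smallest closed normal subgroup of $G$ such that $\mu$ is carried on a coset of $N_\mu$. Let $E_\mu$ be the orthogonal projection onto
$$\mathfrak N_\mu=\{x\in\mathfrak H:\ \pi(g)x=x\text{ for every }g\in N_\mu\}.$$
The quotient $G/N_\mu$ is always abelian, and either compact or isomorphic to $\mathbb Z$. The measure $\mu$ is **almost aperiodic** if $G/N_\mu$ is compact.

The source, the paper "On The Asymptotic Behaviour Of Iterates Of Averages Of Unitary Representations", contains the following conjecture: *if $\mu$ is almost aperiodic, then for every continuous unitary representation $\pi$ and every $a\in G$ with $\mu(aN_\mu)=1$,*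
$$\operatorname*{s-lim}_{n\to\infty}\bigl(P_\mu^n-\pi(a)^nE_\mu\bigr)=0. \tag{1}$$
In plain words: averaging again and again should kill everything, except the part of the representation on which averaging is no averaging at all. Theorem 1 says that this is false, even when $N_\mu=G$, so that (1) would read $P_\mu^n\to0$ off the invariant vectors.

Two further results say how (1) can fail, and one large class where it cannot. Write $\mu^k$ for the $k$-th convolution power of $\mu$.

**Theorem 2 (necessary condition for failure).** Let $G$ be locally compact and $\mu$ adapted. Suppose $P_\mu^n-\pi(a)^nE_\mu\not\to0$ strongly for some continuous unitary $\pi$ and some $a$ with $\mu(aN_\mu)=1$. Then there are a Borel subgroup $H\le G$ with $\mu(H)=1$ and a homomorphism $\varphi:H\to\mathbb Z$, with all $\varphi^{-1}(n)$ Borel, such that $\varphi=1$ $\mu$-a.e. In particular, the convolution powers $\mu^k$, $k\ge1$, are pairwise mutually singular.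

**Theorem 3.** If $\mu$ is almost aperiodic and spread out (some $\mu^n$ is not singular with respect to Haar measure), then (1) holds for every $\pi$ and every $a$ with $\mu(aN_\mu)=1$. In particular the conjecture is true for every discrete group.

We prove Theorems 2 and 3 first. They are short, and they tell us what a counterexample has to look like.

## 2. The subgroup $N_\mu$ and the compactness of $G/N_\mu$

Since $\mu$ is regular, $\mu(\operatorname{supp}\mu)=1$, and a closed set of full measure contains $\operatorname{supp}\mu$. So for a closed normal subgroup $N$, the measure $\mu$ is carried on a coset of $N$ if and only if $\operatorname{supp}\mu$ lies in one coset of $N$, that is, if and only if $s^{-1}t\in N$ for all $s,t\in\operatorname{supp}\mu$. Therefore the smallest such $N$ exists: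

> $N_\mu$ is the closed normal subgroup generated by all $s^{-1}t$ with $s,t\in\operatorname{supp}\mu$, and $N_\mu\subset N$ for every closed normal $N$ such that $\mu$ is carried on a coset of $N$.

Let $a$ satisfy $\mu(aN_\mu)=1$. The preimage in $G$ of the closure of the cyclic group generated by $aN_\mu$ is a closed subgroup containing $\operatorname{supp}\mu$, so it is $G$. Thus $G/N_\mu$ is a locally compact group with a dense cyclic subgroup. By a textbook fact such a group is compact or isomorphic to $\mathbb Z$; it is abelian.

*Example (finite).* Let $G=S_3$ and let $\mu$ be uniform on the three transpositions. Then $N_\mu=A_3$ and $G/N_\mu\cong\mathbb Z/2$. In the sign representation, $P_\mu=-1$; here $\mathfrak N_\mu$ is everything and $P_\mu^n-\pi(a)^nE_\mu=0$. So the term $\pi(a)^nE_\mu$ is needed.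

*Example (spread out or not).* On a discrete group Haar measure is counting measure, so every probability measure is spread out. On a non-discrete group points have Haar measure $0$, so countable sets are null. If $\mu$ is purely atomic, then all $\mu^n$ are purely atomic, hence singular with respect to Haar measure, and $\mu$ is not spread out.

*Example (why compactness of $G/N_\mu$ is assumed).* Let $N=\bigoplus_{j\in\mathbb Z}\mathbb Z/2$ with generators $e_j$, let $t$ act by $te_jt^{-1}=e_{j+1}$, and let $G=N\rtimes\langle t\rangle$ be discrete. Put $\mu=\frac12(\delta_t+\delta_{te_0})$. It is adapted, $N_\mu$ is the normal subgroup generated by $e_0$, so $N_\mu=N$ and $G/N_\mu\cong\mathbb Z$. Let $K=\langle e_j:j\le0\rangle$ and let $\pi$ be the representation on $\ell^2(G/K)$. For $i\ge0$,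
$$te_0\cdot t^iK=t^{i+1}(t^{-i}e_0t^i)K=t^{i+1}e_{-i}K=t^{i+1}K=t\cdot t^iK .$$
So both atoms move $t^iK$ to $t^{i+1}K$, and $P_\mu^n\delta_K=\delta_{t^nK}$ has norm $1$ for all $n$. On the other hand the stabilizer in $N$ of a coset $nt^iK$ ($n\in N$) is $\langle e_j:j\le i\rangle$, of infinite index in $N$. All $N$-orbits in $G/K$ are infinite, so $E_\mu=0$, and (1) fails.

Keep this picture in mind. The vector $\delta_K$ runs along a track, one step per unit of time, like the hand of a clock, and the random element $e_0$ always acts where the vector is not. What allows this is the homomorphism $G\to\mathbb Z$ which reads the time.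

## 3. Finite-dimensional representations and normal averages

Write $T=P_\mu$. One identity is used again and again. For $x,z\in\mathfrak H$,
$$\int_G\|\pi(g)x-z\|^2\,\mu(dg)=\|x\|^2-2\operatorname{Re}\langle Tx,z\rangle+\|z\|^2,\qquad\text{and for } z=Tx:\quad \int_G\|\pi(g)x-Tx\|^2\,\mu(dg)=\|x\|^2-\|Tx\|^2. \tag{2}$$

**Lemma 4.** The subspaces $\mathfrak N_\mu$ and $\mathfrak N_\mu^\perp$ are $G$-invariant, hence $T$-invariant, and (1) holds if and only if $T^nx\to0$ for every $x\in\mathfrak N_\mu^\perp$.

*Proof.* $N_\mu$ is normal, so $\mathfrak N_\mu$ is $G$-invariant, and so is its orthogonal complement. On $\mathfrak N_\mu$ we have $\pi(g)=\pi(a)$ for all $g\in aN_\mu$. Since $\mu(aN_\mu)=1$, $T=\pi(a)$ on $\mathfrak N_\mu$, and $T^n-\pi(a)^nE_\mu$ vanishes there. On $\mathfrak N_\mu^\perp$ it equals $T^n$. $\square$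

The first thing to try is to look for vectors whose norm does not drop at all.

**Lemma 5.** Let $V\subset\mathfrak H$ be a closed subspace with $TV=V$ on which $T$ is isometric. Then $V\subset\mathfrak N_\mu$.

*Proof.* Let $x\in V$. By (2), $\pi(g)x=Tx$ for $\mu$-a.e. $g$. The set of such $g$ is closed, so it contains $\operatorname{supp}\mu$. Thus $\pi(s)|_V=T|_V$ for all $s\in\operatorname{supp}\mu$, and $\pi(s)V=V$. The set $\{g:\pi(g)V=V\}$ is a closed subgroup (it is the intersection of the closed set $\{g:\pi(g)V\subset V\}$ with its inverse), so it is $G$, and $V$ carries a subrepresentation. Its kernel is a closed normal subgroup of $G$, and it contains $s^{-1}t$ for all $s,t\in\operatorname{supp}\mu$. Hence it contains $N_\mu$. $\square$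

This settles several cases, without any use of almost aperiodicity.

*Finite dimension.* Let $\dim\mathfrak H<\infty$. By Lemma 4 restrict to $\mathfrak N_\mu^\perp$. If $T$ had there an eigenvalue $\lambda$ with $|\lambda|=1$, the line spanned by an eigenvector would be a $V$ as in Lemma 5, so it would lie in $\mathfrak N_\mu$, which is impossible. So the spectral radius of $T$ on $\mathfrak N_\mu^\perp$ is less than $1$, and $T^n\to0$ there.

*Compact groups.* By Peter–Weyl, $\mathfrak N_\mu^\perp$ is an orthogonal sum of finite-dimensional subrepresentations. On each $T^n\to0$ strongly, and the $T^n$ are contractions, so $T^n\to0$ strongly on $\mathfrak N_\mu^\perp$.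

*Normal $T$*, for instance when $G$ is abelian, or when $\mu$ is symmetric. Put $S=T^*T$. Then $T^{*i}T^i=S^i$, and $S^i$ converges strongly to the projection onto $V=\ker(I-S)$. As $T$ and $T^*$ commute with $S$, both map $V$ into $V$, and $TT^*=T^*T=I$ on $V$. So $TV=V$ and $T$ is isometric on $V$; by Lemma 5, $V\subset\mathfrak N_\mu$. If $x\perp\mathfrak N_\mu$, then $x\perp V$ and $\|T^ix\|^2=\langle S^ix,x\rangle\to0$.

## 4. Where norm-preserved vectors run out

For a general contraction the operators $T^{*i}T^i$ still decrease, and have a strong limit $Q\ge0$ with $\langle Qx,x\rangle=\lim_i\|T^ix\|^2$. But $Q$ need not be a projection, and then $Q\ne0$ does not give a vector whose norm is preserved.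

*Example.* Let $Te_i=w_ie_{i+1}$ on $\ell^2(\mathbb N)$, with $0<w_i<1$ and $\prod_iw_i>0$. Since $T$ maps the $e_i$ to orthogonal vectors, $\|Tx\|<\|x\|$ for every $x\ne0$. Yet $\|T^ne_0\|=w_0w_1\cdots w_{n-1}\to\prod_iw_i>0$. Here $Qe_i=\bigl(\prod_{j\ge i}w_j^2\bigr)e_i$.

So there may be losses at every step, with the product of the factors positive. The argument of Section 3 sees nothing here. To use the group we apply (2) not to one vector but along the whole orbit $x,Tx,T^2x,\dots$

## 5. A clock defined on a Borel subgroup: proof of Theorem 2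

Suppose (1) fails. By Lemma 4 we may restrict $\pi$ to $\mathfrak N_\mu^\perp$. So assume that there are no nonzero $N_\mu$-fixed vectors, and that some $x$ has $\lim_n\|T^nx\|=\kappa>0$ (the sequence $\|T^nx\|$ is nonincreasing). Put $y_i=T^ix$.

**Step 1: define the clock.** The purpose is to collect the group elements which asymptotically act on the orbit as a shift. For $n\in\mathbb Z$ let
$$\Gamma_n=\{g\in G:\ \|\pi(g)y_i-y_{i+n}\|\to0\ \text{ as }i\to\infty\},\qquad H=\bigcup_{n\in\mathbb Z}\Gamma_n$$
(if $n<0$, only $i\ge-n$ matter). The functions $g\mapsto\|\pi(g)y_i-y_{i+n}\|$ are continuous, and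
$$\Gamma_n=\bigcap_{r\ge1}\ \bigcup_{I}\ \bigcap_{i\ge I}\{g:\|\pi(g)y_i-y_{i+n}\|<1/r\},$$
so $\Gamma_n$ is Borel, and so is $H$.

**Step 2: almost every $g$ advances the clock by one.** The claim is $\mu(\Gamma_1)=1$. By (2) with $Ty_i=y_{i+1}$,
$$\int\|\pi(g)y_i-y_{i+1}\|^2\mu(dg)=\|y_i\|^2-\|y_{i+1}\|^2 .$$
The right side telescopes, with sum over $i$ at most $\|x\|^2$. Hence $\int\sum_i\|\pi(g)y_i-y_{i+1}\|^2\mu(dg)<\infty$, the sum is finite for $\mu$-a.e. $g$, and such $g$ lie in $\Gamma_1$.

**Step 3: times add under multiplication.** Let $g\in\Gamma_m$, $h\in\Gamma_n$. Then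
$$\|\pi(gh)y_i-y_{i+m+n}\|\le\|\pi(h)y_i-y_{i+n}\|+\|\pi(g)y_{i+n}-y_{i+n+m}\|\to0,$$
and $\|\pi(g^{-1})y_i-y_{i-m}\|=\|y_i-\pi(g)y_{i-m}\|\to0$. So $\Gamma_m\Gamma_n\subset\Gamma_{m+n}$ and $\Gamma_m^{-1}=\Gamma_{-m}$; clearly $e\in\Gamma_0$. Thus $H$ is a Borel subgroup, and $\mu(H)=1$ by Step 2.

**Step 4: the time is well defined.** We show that the $\Gamma_n$ are disjoint; only here do we use that there are no $N_\mu$-fixed vectors. If $g\in\Gamma_m\cap\Gamma_{m'}$ with $m<m'$, then $e=g^{-1}g\in\Gamma_n$ with $n=m'-m\ge1$. That is, $\|y_i-y_{i+n}\|\to0$. We look for a fixed vector of $T^n$.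

The operators $T^{*i}T^i$ decrease, because $T^{*i}(I-T^*T)T^i\ge0$. Let $Q$ be their strong limit. Then $T^{*n}QT^n=Q$ and $\langle Qx,x\rangle=\kappa^2>0$, so $u:=Qx\ne0$. Moreover
$$\|Q^{1/2}(x-T^nx)\|=\lim_i\|T^i(x-T^nx)\|=\lim_i\|y_i-y_{i+n}\|=0,$$
so $Qx=QT^nx$. Hence
$$T^{*n}u=T^{*n}Qx=T^{*n}QT^nx=Qx=u .$$
Then $T^n$ fixes $u$ as well, since $T^n$ is a contraction:
$$\|T^nu-u\|^2=\|T^nu\|^2-2\operatorname{Re}\langle u,T^{*n}u\rangle+\|u\|^2\le\|u\|^2-2\|u\|^2+\|u\|^2=0 .$$
Let $V$ be the span of $u,Tu,\dots,T^{n-1}u$. On $V$ we have $T^n=I$, so $TV=V$; and $\|v\|=\|T^nv\|\le\|Tv\|\le\|v\|$ shows that $T$ is isometric on $V$. By Lemma 5, $0\ne V\subset\mathfrak N_\mu$, contrary to our assumption.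

**Step 5: conclusion.** By Steps 3 and 4, $\varphi:H\to\mathbb Z$ with $\varphi=n$ on $\Gamma_n$ is a well-defined homomorphism with Borel fibres $\Gamma_n$, and $\varphi=1$ $\mu$-a.e. by Step 2. For the convolution powers we show $\mu^k(\Gamma_k)=1$ by induction; $k=1$ is Step 2. If $\mu^k(\Gamma_k)=1$, then for $g\in\Gamma_1$ we have $g^{-1}\Gamma_{k+1}\supset\Gamma_k$, so
$$\mu^{k+1}(\Gamma_{k+1})=\int\mu^k(g^{-1}\Gamma_{k+1})\,\mu(dg)=1 .$$
The $\Gamma_k$ are disjoint, so the $\mu^k$ are pairwise mutually singular. $\blacksquare$

Note that Theorem 2 does not assume almost aperiodicity. In the last example of Section 2, the homomorphism $\varphi$ is the projection $G\to\mathbb Z$.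

## 6. Spread-out measures: proof of Theorem 3

Let $\mu$ be almost aperiodic and spread out, and suppose (1) fails for some $\pi$ and $a$. Take $H,\varphi,\Gamma_n$ from Section 5. The plan is to show that the clock is continuous on all of $G$; then $G/N_\mu$ maps onto $\mathbb Z$.

**Step 1: $G$ is $\sigma$-compact**, so that sets of positive Haar measure contain compact sets of positive measure. By regularity $\mu$ is carried on a $\sigma$-compact set $S$. The subgroup generated by $S$ and a compact neighbourhood of $e$ is open and $\sigma$-compact. An open subgroup is closed, and this one has full measure, so it contains $\operatorname{supp}\mu$. As $\mu$ is adapted, it is $G$.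

**Step 2: a Borel subgroup of positive Haar measure is open.** Let $\lambda$ be a left Haar measure. This is Steinhaus' theorem: if the subgroup $L$ is Borel with $\lambda(L)>0$, then by Step 1 it contains a compact $A$ with $0<\lambda(A)<\infty$. Choose an open $U\supset A$ with $\lambda(U)<2\lambda(A)$ and a neighbourhood $W$ of $e$ with $WA\subset U$. For $g\in W$ the sets $gA$ and $A$ both lie in $U$ and have measure $\lambda(A)$, so they meet, and $g\in AA^{-1}$. Thus $W\subset AA^{-1}\subset L$, and $L$ is open, hence also closed.

**Step 3: $H=G$.** Since $\mu(H)=1$ and $g^{-1}H=H$ for $g\in H$, induction as in Section 5 gives $\mu^n(H)=1$ for all $n$. Some $\mu^n$ is not singular to $\lambda$, so $\lambda(H)>0$. By Step 2, $H$ is open and closed. As $\mu(H)=1$, $\operatorname{supp}\mu\subset H$, and $H=G$ by adaptedness.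

**Step 4: $\varphi$ is continuous.** Now $G=\bigcup_n\Gamma_n$, and for $g\in\Gamma_n$ we have $\Gamma_n=g\Gamma_0$. Some $\Gamma_n$ has positive Haar measure, so by left invariance $\lambda(\Gamma_0)>0$, and the subgroup $\Gamma_0=\ker\varphi$ is open by Step 2. So $\varphi:G\to\mathbb Z$ is a continuous homomorphism. It is onto because it takes the value $1$.

**Step 5: contradiction.** $\mu$ is carried on $\varphi^{-1}(1)$, a coset of the closed normal subgroup $\ker\varphi$. Hence $N_\mu\subset\ker\varphi$, and $G/N_\mu$ maps continuously onto $\mathbb Z$. A compact group cannot do this, so $\mu$ is not almost aperiodic.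

On a discrete group every $\mu$ is absolutely continuous with respect to counting measure, so it is spread out. $\blacksquare$

## 7. Moving a vector out of the way of the noise

What does this tell us about a counterexample? The group must be non-discrete, and the clock $\varphi$ must live on a subgroup $H$ of full $\mu$-measure without being the restriction of a continuous homomorphism $G\to\mathbb Z$. So we look for a clock element $c$, with $\varphi(c)=1$, which is a limit of elements of $\ker\varphi$.

A natural candidate is $c=(c_1,c_2,\dots)$ in a product $\prod_kC_k$ of finite cyclic groups, where each $c_k$ turns a finite cyclic track with $q_k$ cells. To force $N_\mu=G$, let $\mu$ also charge $ch_k$, where $h_k$ is a transposition of two adjacent cells of track $k$: the conjugates of $h_k$ by powers of $c_k$ generate the whole symmetric group of track $k$, so $c_k\in N_\mu$ for every $k$.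

Now start a vector, the indicator of one cell, far ahead of the pair swapped by $h_k$. As long as it has not reached that pair, it moves deterministically. It cannot stay on track $k$ for ever: with only $c_k$ and $h_k$ acting, the indicators of the cells span a finite-dimensional representation of the symmetric group $\mathrm{Sym}$ of the $q_k$ cells, the driving measure on it has $N_\mu=\mathrm{Sym}$, and by Section 3 the powers $T^n$ send the indicator of a cell to its mean, which has norm $q_k^{-1/2}$. So the vector must change from track $k$ to track $k+1$ before it arrives at the end of track $k$. The change must be made by elements charged by $\mu$, hence at random times, and with norm losses that are summable over $k$.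

**A swap does not work.** Let $f_k$ exchange the cells number $j$ of the tracks $k$ and $k+1$, for all $j$ in some time interval of length $M$, and let $\mu$ charge $cf_k$ with mass $p\le\frac12$. Following the pair of cells, one step acts on $\mathbb C^2$ as $B=(1-p)I+p\,\sigma$, where $\sigma$ is the exchange of coordinates. Then
$$B^M\binom10=\frac12\binom11+\frac{(1-2p)^M}{2}\binom1{-1},$$
and the coefficient on the new track is $\frac12\bigl(1-(1-2p)^M\bigr)\le\frac12$. At least half of the amplitude is lost in each change. The reason is that a swap done twice is undone, and the parity of the number of swaps is random.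

**A slow rotation works.** Thicken each cell to an interval of length $1$, glue the two intervals to a circle of length $2$, and let $f_k$ be the rotation by $1/m$, with $m$ large. Rotating by total length $1$ carries the first interval exactly to the second. After $M=m/p$ steps the number of rotations is binomial with mean $m$ and standard deviation at most $\sqrt m$, so the total rotation is $1$ up to an error of order $m^{-1/2}$. Random times now do little harm: the law of large numbers makes the change nearly deterministic. An interval shifted by $\delta$ has moved by $\sqrt{2\delta}$ in $L^2$, so the loss is of order $m^{-1/4}$, and we can choose $m=m_k$ with $\sum_km_k^{-1/4}$ as small as we like.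

It remains to carry this out inside a locally compact group.

## 8. Tracks, rotations and the group

**Parameters.** Fix an integer $r\ge1$ with $\sqrt2\,2^{-r}\le\varepsilon$. For $k\ge1$ put
$$m_k=2^{4(k+r)},\qquad p_k=2^{-k-2},\qquad M_k=m_k/p_k\in\mathbb N,$$
$$t_0=0,\qquad t_k=t_{k-1}+M_k,\qquad J_k=\{t_{k-1},\dots,t_k-1\}.$$
Put $m_0=1$; then $m_k\mid m_{k+1}$ for all $k\ge0$. Choose primes $q_1<q_2<\cdots$ with $q_k\ge t_k+2$. (For $r=1$: $m_1=256$, $p_1=\frac18$, $M_1=t_1=2048$, and $q_1=2053$ is allowed.) The change from track $k$ to track $k+1$ takes place during the time interval $J_k$.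

**Space.** Let $O_k=\mathbb Z/q_k$, with residues $0,\dots,q_k-1$. Let $Y_k=O_k\times[0,1)$ and $Y=\bigsqcup_{k\ge1}Y_k$, with the measure counting $\times$ Lebesgue. The sets $I_k(j)=\{j\}\times[0,1)\subset Y_k$ are called *cells*; they have measure $1$.

**Transformations.** The following are measure-preserving bijections of $Y$, equal to the identity where nothing is specified.

* $c_k$ maps $(j,s)$ to $(j+1,s)$ on $Y_k$. Put $C_k=\langle c_k\rangle\cong\mathbb Z/q_k$.
* $h_k$ swaps the cells $I_k(q_k-2)$ and $I_k(q_k-1)$, preserving $s$.
* $f_k$: for each $j\in J_k$, identify $I_k(j)\sqcup I_{k+1}(j)$ with $\mathbb R/2\mathbb Z$, where $(j,s)\in I_k(j)$ corresponds to $s$ and $(j,s)\in I_{k+1}(j)$ corresponds to $1+s$. On this circle $f_k$ is the rotation by $1/m_k$. (This makes sense since $j<t_k<q_k<q_{k+1}$.)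

**Step 1: finite groups $E_k$.** Finiteness is what will make the union locally compact. Let $E_k$ be the group generated by $c_1,\dots,c_k$, $h_1,\dots,h_k$, $f_1,\dots,f_{k-1}$, and let $E_0$ be trivial. $E_k$ acts on $Y_1\sqcup\dots\sqcup Y_k$ and is the identity elsewhere. Cut this set into the finitely many pieces $\{j\}\times[\frac l{m_{k-1}},\frac{l+1}{m_{k-1}})$. Each $c_i$ and $h_i$ maps pieces to pieces by translation in $s$. For $i\le k-1$ we have $m_i\mid m_{k-1}$, so the rotation by $1/m_i$ is a rotation by a whole number of pieces, and $f_i$ also maps pieces to pieces by translation. So an element of $E_k$ is determined by a permutation of finitely many pieces, and $E_k$ is finite.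

**Step 2: the union.** Let $K_{>k}\cong\prod_{j>k}C_j$ be the group of bijections which act on each $Y_j$, $j>k$, by some power of $c_j$, and trivially on $Y_1,\dots,Y_k$. $E_k$ and $K_{>k}$ have disjoint supports, so they commute, and $G_k:=E_kK_{>k}$ is a group. Since $E_k\subset E_{k+1}$, $K_{>k}=C_{k+1}K_{>k+1}$ and $C_{k+1}\subset E_{k+1}$, we have $G_k\subset G_{k+1}$. Put
$$G=\bigcup_{k\ge0}G_k .$$
Note $h_k\in E_k$, $f_k\in E_{k+1}$ and $G_0=K_{>0}$.

**Step 3: the topology.** We take $\{K_{>k}\}_{k\ge0}$ as a base of neighbourhoods of $e$. A decreasing sequence of subgroups is a base at $e$ for a group topology as soon as for each $g\in G$ and each $k$ some $l$ has $gK_{>l}g^{-1}\subset K_{>k}$. Let $g\in G_m$. For every $k\ge m$ we have $gK_{>k}g^{-1}=K_{>k}$, because $E_m$ centralizes $K_{>m}\supset K_{>k}$ and $K_{>m}$ is abelian. So the condition holds. The intersection of all $K_{>k}$ is trivial, so the topology is Hausdorff; the cosets of the open subgroups $K_{>k}$ are open and closed and separate points, so $G$ is totally disconnected.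

The induced topology on $K_{>0}=\prod_{j\ge1}C_j$ is the product topology, so $K_{>0}$ is a compact open subgroup, and $G$ is locally compact. In the same way $K_{>k}$ is compact and open, and $G_k$ is a finite union of its cosets, so $G_k$ is compact and open. Each $G_k=E_kK_{>k}$ meets only finitely many cosets of $K_{>0}$, so $G/K_{>0}$ is countable. As $K_{>0}$ is compact and metrizable, $G$ is second countable. So $G$ is as in Theorem 1.

Such a group is unimodular, since the modular function is trivial on every compact subgroup. It is also amenable: a weak-$*$ cluster point of the normalized Haar integrals of the $G_k$, acting on bounded continuous functions on $G$, is an invariant mean.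

## 9. The measure, with $N_\mu=G$

Let $c=(c_j)_{j\ge1}\in K_{>0}$ and
$$\mu=\tfrac12\delta_c+\sum_{k\ge1}p_k\bigl(\delta_{cf_k}+\delta_{ch_k}\bigr),\qquad\tfrac12+2\sum_{k\ge1}2^{-k-2}=1 .$$

**Step 1: $\mu$ is adapted.** Let $L$ be the closed subgroup generated by $\operatorname{supp}\mu$. It contains $c,cf_k,ch_k$, hence $f_k$ and $h_k$. The $q_j$ are distinct primes, so by the Chinese remainder theorem the powers of $c$ map onto $C_1\times\dots\times C_k$ for every $k$. That is, $\langle c\rangle$ is dense in $K_{>0}$. So $K_{>0}\subset L$, in particular all $c_k\in L$, hence $E_k\subset L$ and $K_{>k}\subset L$ for all $k$, and $L=G$.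

**Step 2: $N_\mu=G$.** Let $N$ be a closed normal subgroup with $\mu(aN)=1$ for some $a$. The atoms $c,cf_k,ch_k$ lie in $aN$, so $f_k,h_k\in N$. By normality $N$ contains $c_k^ih_kc_k^{-i}$ for all $i$, that is, all transpositions of cyclically adjacent cells of $Y_k$. These generate the full symmetric group $\mathrm{Sym}(O_k)$ of permutations of the cells of $Y_k$ (preserving $s$), which contains $c_k$. So $c_k\in N$ for all $k$. The products of finitely many powers of the $c_k$ are dense in $K_{>0}$ and $N$ is closed, so $K_{>0}\subset N$. Now $N$ contains every $E_k$ and every $K_{>k}$, and $N=G$.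

So $G/N_\mu$ is trivial, $\mu$ is almost aperiodic, and every $a\in G$ satisfies $\mu(aN_\mu)=1$.

## 10. The representation on $L^2(Y)$ has no invariant vectors

Let $\pi(g)v=v\circ g^{-1}$ on $\mathfrak H=L^2(Y)$. It is unitary because $G$ preserves the measure. Vectors supported in $Y_1\sqcup\dots\sqcup Y_k$ are fixed by the open subgroup $K_{>k}$, and such vectors, as $k$ varies, are dense in $\mathfrak H$. So $\pi$ is strongly continuous.

Let $u$ be $\pi(G)$-invariant. Invariance under $c_k$ gives $u(j,s)=u_k(s)$ on $Y_k$ for a function $u_k$ on $[0,1)$. The element $f_k^{m_k}$ rotates each circle $I_k(j)\sqcup I_{k+1}(j)$, $j\in J_k$, by $1$; it exchanges the two cells, preserving $s$. Invariance gives $u_k=u_{k+1}$ a.e. So all $u_k$ equal $u_1$ a.e., and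
$$\|u\|^2=\sum_{k\ge1}q_k\|u_1\|^2<\infty$$
forces $u=0$. As $N_\mu=G$, this says $E_\mu=0$.

## 11. The norm stays above $1-\varepsilon$

Write $T=P_\mu$ and, for $k\ge0$,
$$v_k=1_{I_{k+1}(t_k)} .$$
These are unit vectors; $v_k$ sits on track $k+1$ at the time $t_k$, when the change from track $k$ is over and the change to track $k+2$ begins.

**Step 1: during $J_k$ only $f_k$ touches the vector.** Fix $k\ge1$. For $t_{k-1}\le j\le t_k$ let $A_j=I_k(j)\sqcup I_{k+1}(j)$ (note $t_k<q_k<q_{k+1}$), and let $\theta_j:L^2(\mathbb R/2\mathbb Z)\to L^2(A_j)\subset\mathfrak H$ be the isometry given by the identification of Section 8: on $I_k(j)$ the function $\theta_ju$ is $u(s)$, and on $I_{k+1}(j)$ it is $u(1+s)$. For $j<t_k$ the map $c$ carries $A_j$ to $A_{j+1}$ preserving $s$ (there is no wrap-around, as $j+1\le t_k\le q_k-2$), so $\pi(c)\theta_j=\theta_{j+1}$. Now let $j\in J_k$.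

* Every $h_i$ fixes $A_j$ pointwise. It moves only cells of $Y_i$ with index at least $q_i-2\ge t_i$. If $i\notin\{k,k+1\}$, these are not in $Y_k\sqcup Y_{k+1}$; if $i\in\{k,k+1\}$, then $t_i\ge t_k>j$.
* For $i\ne k$, $f_i$ fixes $A_j$ pointwise. It moves only cells with index in $J_i$, and $J_i\cap J_k=\emptyset$.
* $f_k$ acts on $A_j$ as the rotation by $1/m_k$.

**Step 2: one stage is the power of one operator on a circle.** Put $Ru(s)=u(s-1/m_k)$ and $B=(1-p_k)I+p_kR$ on $L^2(\mathbb R/2\mathbb Z)$. We have
$$T=\pi(c)\Bigl(\tfrac12I+\sum_{i\ge1}p_i\bigl(\pi(f_i)+\pi(h_i)\bigr)\Bigr).$$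
By Step 1, all terms in the bracket fix $\theta_ju$, except $\pi(f_k)\theta_ju=\theta_jRu$. The weights sum to $1$, and $f_k$ has weight $p_k$. So for $j\in J_k$
$$T\theta_ju=\pi(c)\theta_jBu=\theta_{j+1}Bu .$$
As $J_k$ has $M_k$ elements, starting with $t_{k-1}$ and ending with $t_k-1$,
$$T^{M_k}\theta_{t_{k-1}}u=\theta_{t_k}B^{M_k}u . \tag{3}$$

**Step 3: the loss in one stage.** The claim is, for $k\ge1$,
$$\|T^{M_k}v_{k-1}-v_k\|\le\sqrt2\,m_k^{-1/4}. \tag{4}$$
Let $u_0=1_{[0,1)}$. Then $v_{k-1}=1_{I_k(t_{k-1})}=\theta_{t_{k-1}}u_0$, and $v_k=1_{I_{k+1}(t_k)}=\theta_{t_k}1_{[1,2)}=\theta_{t_k}R^{m_k}u_0$. By (3), the left side of (4) is $\|B^{M_k}u_0-R^{m_k}u_0\|$.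

Expand $B^{M_k}=\mathbb E[R^\xi]$, with $\xi$ binomial with parameters $(M_k,p_k)$. So $\mathbb E\xi=M_kp_k=m_k$ and $\operatorname{Var}\xi=m_k(1-p_k)\le m_k$. For $a\in\mathbb Z$,
$$\|R^au_0-u_0\|^2\le\frac{2|a|}{m_k}.$$
Indeed the left side is the measure of the symmetric difference of $[0,1)$ and its rotation by $a/m_k$. If $|a|\le m_k$ this is $2|a|/m_k$; if $|a|>m_k$ it is at most $2<2|a|/m_k$. Using that $R$ is unitary, then Jensen's inequality, then $\mathbb E|\xi-m_k|\le(\operatorname{Var}\xi)^{1/2}\le\sqrt{m_k}$,
$$\|T^{M_k}v_{k-1}-v_k\|\le\mathbb E\|R^\xi u_0-R^{m_k}u_0\|\le\mathbb E\Bigl(\frac{2|\xi-m_k|}{m_k}\Bigr)^{1/2}\le\Bigl(\frac{2\,\mathbb E|\xi-m_k|}{m_k}\Bigr)^{1/2}\le\Bigl(\frac{2\sqrt{m_k}}{m_k}\Bigr)^{1/2}=\sqrt2\,m_k^{-1/4}.$$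

**Step 4: adding the losses.** Since $t_k=t_{k-1}+M_k$,
$$T^{t_k}v_0-v_k=T^{M_k}\bigl(T^{t_{k-1}}v_0-v_{k-1}\bigr)+\bigl(T^{M_k}v_{k-1}-v_k\bigr).$$
$T$ is a contraction and $t_0=0$, so induction on $k$ and (4) give
$$\|T^{t_k}v_0-v_k\|\le\sum_{i\le k}\sqrt2\,m_i^{-1/4}=\sqrt2\sum_{i\le k}2^{-i-r}\le\sqrt2\,2^{-r}\le\varepsilon .$$
So $\|T^{t_k}v_0\|\ge1-\sqrt2\,2^{-r}\ge1-\varepsilon$ for all $k$. As $n\mapsto\|T^nv_0\|$ is nonincreasing and $t_k\to\infty$, the same bound holds for $\|T^nv_0\|$ for every $n$.

Because $r\ge1$, the number $1-\sqrt2\,2^{-r}\ge1-\frac{\sqrt2}2$ is positive, whatever $\varepsilon$ is. So $P_\mu^nv_0\not\to0$, and with $E_\mu=0$ and $N_\mu=G$ this proves all of Theorem 1 except the last sentence.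

## 12. Passing to an irreducible representation

**Step 1: decompose.** Let $\varepsilon<1$. $G$ is second countable and $\mathfrak H$ is separable, so $\pi\cong\int^\oplus\pi_\omega\,d\omega$ with $\pi_\omega$ irreducible for a.e. $\omega$ (Mautner; see Dixmier, *C\*-Algebras*, §8.5 and §18.7). Since $\mu$ has countably many atoms, $T$ is a norm-convergent sum of multiples of operators $\pi(g)$. So $T^n$ decomposes as $\int^\oplus P_{\mu,\omega}^n\,d\omega$, where $P_{\mu,\omega}$ is the $\mu$-average of $\pi_\omega$.

**Step 2: almost every $\pi_\omega$ is nontrivial.** By continuity, $\pi_\omega$ is trivial if and only if $\pi_\omega(g)=I$ for all $g$ in a fixed countable dense subset $D$ of $G$; so the set of these $\omega$ is measurable. If it had positive measure, there would be a nonzero square-integrable measurable vector field supported on it. This would be a nonzero vector of $\mathfrak H$ fixed by $D$, hence by $G$, contrary to Section 10.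

**Step 3: decay in almost every fibre is impossible.** If $\|P_{\mu,\omega}^nv_{0,\omega}\|\to0$ for a.e. $\omega$, then, since these norms are at most $\|v_{0,\omega}\|$, dominated convergence would give
$$\|T^nv_0\|^2=\int\|P_{\mu,\omega}^nv_{0,\omega}\|^2\,d\omega\to0,$$
contrary to Section 11. So on a set of $\omega$ of positive measure $P_{\mu,\omega}^n\not\to0$ strongly, and we can choose such an $\omega$ with $\pi_\omega$ irreducible and nontrivial. As $N_\mu=G$, the space of $N_\mu$-fixed vectors of $\pi_\omega$ is the space of $G$-fixed vectors. It is a subrepresentation and not everything, so it is $0$, and the projection corresponding to $E_\mu$ is $0$. Hence (1) fails for $\pi_\omega$. This completes the proof of Theorem 1. $\blacksquare$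

## 13. The discontinuous clock on this group

Theorem 2 applies to the counterexample with $x=v_0$, and we can read off $\varphi$ on many elements. Since $\mu(\Gamma_1)=1$, every atom lies in $\Gamma_1$: $\varphi(c)=\varphi(cf_k)=\varphi(ch_k)=1$. So $\varphi(f_k)=\varphi(h_k)=0$. On $Y_k$ the element $c$ acts as $c_k$, hence $c_k^ih_kc_k^{-i}=c^ih_kc^{-i}\in\ker\varphi$. As in Section 9 these elements generate $\mathrm{Sym}(O_k)$. Therefore
$$\varphi(c_k)=0\ \text{ for every }k,\qquad\varphi(c)=1,\qquad c=\lim_{k\to\infty}c_1c_2\cdots c_k .$$
So $\varphi$ is not continuous on $H$. Each finite stage $c_1\cdots c_k$ of the clock is invisible to the orbit of $v_0$ in the limit, because it lies in $\Gamma_0$; only the infinite product advances the time. This is how $\mu$ can drive a clock although $G/N_\mu$ is trivial, and by Section 6 it is possible only because $H$ is a null set for Haar measure on $G$: if $H$ had positive Haar measure, Steps 2 to 5 of Section 6 would make $\varphi$ a continuous homomorphism of $G$ onto $\mathbb Z$.
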